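# Packing two $(t,2t-1,v)$ partial designs

## 1. Guessing "yes" from $e^{-cv}>0$, and the cases $v=k$, $t=1$, $v=7$, $v\le 25$

**Definition (partial design).** For integers $v\ge k\ge t\ge 1$, a $(t,k,v)$ *partial design* is a $k$-uniform hypergraph on $v$ vertices in which no set of $t$ vertices lies in more than one edge. Equivalently, two distinct edges share at most $t-1$ vertices.

For instance, the edges $\{1,2,3,4,5\}$ and $\{1,2,6,7,8\}$ form a $(3,5,8)$ partial design, since they share two vertices. The seven lines of the Fano plane form a $(2,3,7)$ partial design.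

**Definition (packing).** Two hypergraphs $H_1=(V_1,E_1)$ and $H_2=(V_2,E_2)$ with $|V_1|=|V_2|=v$ *can be packed* if isomorphic copies of them can be placed on one common vertex set without a common edge. Equivalently, there is a bijection $\pi:V_1\to V_2$ such that $\pi(e)\notin E_2$ for every $e\in E_1$.

For a bijection $\pi$ call $e\in E_1$ **bad** if $\pi(e)\in E_2$. We want a bijection without bad edges. The problem, from "Packing of partial designs", asks about $k=2t-1$ and $t>2$: can every two $(t,2t-1,v)$ partial designs be packed once $v$ is large?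

The answer one would first guess is yes, for the following reason. Each edge contains $\binom kt$ sets of size $t$, and no $t$-set is used twice, so $|E_i|\le\binom vt/\binom kt$. For a uniformly random $\pi$ and fixed $e,f$ we have $P(\pi(e)=f)=1/\binom vk$. Hence
$$E[\#\text{bad edges}]=\frac{|E_1||E_2|}{\binom vk}\le\frac{\binom vt^2}{\binom kt^2\binom vk}, \tag{1}$$
which has order $v^{2t-k}$. For $k=2t-1$ this is linear in $v$; we shall see that it is at most $(1+o(1))cv$ with $c=1/\big(k\binom{2t-2}{t-1}\big)$. If bad edges occurred nearly independently, the probability of having none would be about $e^{-cv}$. That is tiny but positive, so a good bijection should exist.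

Let us test the guess.

*The case $v=k$.* If both designs consist of the single edge that is the whole vertex set, they cannot be packed. So "$v$ large" is needed. For $v=2t$ or $v=2t+1$ and $t\ge3$, two distinct $(2t-1)$-sets share at least $2t-3\ge t$ vertices, so each design has at most one edge, and packing is trivial.

*The case $t=1$, $k=1$.* Here all $v$ singletons form a partial design, and two such designs can never be packed, for any $v$. So the heuristic above is not a proof: dependence between bad edges can be fatal.

*The case $t=2$, $v=7$.* Let $H_1=H_2$ be the Fano plane with lines $\{0,1,3\}+i$ modulo $7$. Formula (1) gives $49/35=1.4>1$ expected bad edges. Still, $\pi(x)=-x$ is a packing. It sends the lines to the sets $\{0,4,6\}+i$, and if one of these were a line, then so would be $\{0,4,6\}$, by translation. But the lines through $0$ are $\{0,1,3\},\{0,2,6\},\{0,4,5\}$.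

*The case $t=3$, $k=5$.* If the right-hand side of (1) is less than $1$, some $\pi$ has no bad edge. That condition reads
$$\Big(\frac{v(v-1)(v-2)}{60}\Big)^2<\frac{v(v-1)(v-2)(v-3)(v-4)}{120},\quad\text{that is,}\quad v(v-1)(v-2)<30(v-3)(v-4).$$
The difference of the two sides is $v^3-33v^2+212v-360=(v-5)(v^2-28v+72)$. The quadratic is negative for $14-\sqrt{124}<v<14+\sqrt{124}$, that is, between about $2.9$ and $25.1$. So the guess is correct for $t=3$ and $6\le v\le25$. At $v=26$ the bound is $15600/15180>1$, and the first-moment argument stops. From there on the bound in (1) only grows, like $v/30$.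

## 2. Edge counts and the theorem

From now on $t\ge3$ and $k=2t-1$, except in Theorem 2, and $H_1=(V_1,E_1)$, $H_2=(V_2,E_2)$ are $(t,k,v)$ partial designs. Write $x^+=\max(x,0)$ and $(v)_j=v(v-1)\cdots(v-j+1)$. Put
$$\rho=\binom{2t-2}{t-1}^{-1},\qquad c=\frac{\rho}{k},\qquad d=\binom{v-1}{t-1}\Big/\binom{2t-2}{t-1}\le\frac{(t-1)!}{(2t-2)!}v^{t-1},\qquad m=\frac{vd}{k}.$$

Four counts carry the whole proof.

* Two distinct edges of one design share at most $t-1$ vertices.
* Every degree is at most $d$: an edge through $x$ contains $\binom{2t-2}{t-1}$ of the $(t-1)$-sets avoiding $x$, and no $(t-1)$-set is used by two edges through $x$. Summing degrees, $|E_i|\le m$.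
* A given $i$-set lies in at most $v^{(t-i)^+}$ edges of one design: for $i\ge t$ in at most one, and for $i<t$ each such edge contains one of the at most $v^{t-i}$ $t$-sets extending the $i$-set, and each $t$-set is in at most one edge.
* From the bound on $d$,
$$\frac{d^2(2t-2)!}{v^{2t-2}}\le\frac{((t-1)!)^2}{(2t-2)!}=\rho. \tag{2}$$

In particular $m^2k!\,v^{-k}=\frac vk\cdot d^2(2t-2)!\,v^{-(2t-2)}\le cv$, which is the claim made after (1). For $t=3$ we have $\rho=\frac16$ and $c=\frac1{30}$.

**Theorem 1.** For every $t\ge3$ there is $v_0(t)$ such that for all $v>v_0(t)$ every two $(t,2t-1,v)$ partial designs can be packed.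

The problem recalls what happens for other $k$. For every fixed $t\le k\le2t-2$ and all sufficiently large $v$ there are two $(t,k,v)$ partial designs that cannot be packed; for $k=t$ just take all $t$-sets, twice. If $k\ge2t$, every two can be packed. (Here $v>k$ must be understood, because of the full edge at $v=k$. For fixed $k$ and large $v$ this is the first moment: as $v\to\infty$, the bound in (1) tends to $1/\binom{2t}t<1$ if $k=2t$ and to $0$ if $k>2t$.) For $t=2$, $k=3$, every two can be packed when $v\ge7$ (Teirlinck). Together with Theorem 1: for fixed $k\ge t\ge2$, every two $(t,k,v)$ partial designs can be packed for all sufficiently large $v$ if and only if $k\ge2t-1$.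

## 3. The lopsided Local Lemma: enough for $t\ge5$, not for $t=3,4$

The expected number of bad edges is large, but each of the events $\pi(e)=f$ is "local". The sensible first tool is therefore a local lemma. We use it in its lopsided form (Erdős–Spencer).

**Lopsided Local Lemma.** Let $(A_i)_{i\in I}$ be finitely many events and $\Gamma$ a graph on $I$ whose closed neighborhoods have size at most $M$. Suppose $P(A_i\mid\bigcap_{j\in\mathcal F}\overline{A_j})\le p$ for every $i$ and every set $\mathcal F$ of indices outside the closed neighborhood of $i$ for which the condition has positive probability. If $\mathrm e\,pM\le1$, then $P(\bigcap_i\overline{A_i})>0$.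

**Theorem 2 (multiplicities).** Let $v\ge k\ge t\ge1$ and let $H_i$ ($i=1,2$) be $k$-uniform on $v$ vertices with every $t$-set in at most $\lambda_i$ edges. If
$$\lambda_1\lambda_2\le\frac{v\binom vk\binom kt^2}{2\mathrm e\,k^2\binom vt^2}\quad\big(=\Theta(v^{k-2t+1})\text{ for fixed }k,t\big),$$
then $H_1,H_2$ can be packed. More generally, $k$-uniform $H_1,H_2$ with $m_i$ edges and maximum degree $\Delta_i$ can be packed if $\mathrm ek(\Delta_1m_2+\Delta_2m_1)\le\binom vk$. (Here $\mathrm e=2.718\ldots$.)

*Proof.* Let $\pi:V_1\to V_2$ be a uniform bijection and $A_{e,f}=\{\pi(e)=f\}$ for $e\in E_1$, $f\in E_2$. Join $(e,f)$ and $(e',f')$ if $e\cap e'\ne\emptyset$ or $f\cap f'\ne\emptyset$. At most $k\Delta_1$ edges $e'$ meet $e$ and at most $k\Delta_2$ edges $f'$ meet $f$, so closed neighborhoods have at most $M=k\Delta_1m_2+k\Delta_2m_1$ elements.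

**Step 1: bound the conditional probabilities.** Fix $(e,f)$, let $\mathcal F$ be a set of pairs outside its closed neighborhood, and let $\mathcal N$ be the event that no $A_{e',f'}$ with $(e',f')\in\mathcal F$ occurs. We claim $P(A_{e,f}\mid\mathcal N)\le1/\binom vk$ whenever $P(\mathcal N)>0$.

Let $g_0:e\to f$ be a bijection and $g:e\to V_2$ any injection. Let $\tau$ be the following permutation of $V_2$: it equals $gg_0^{-1}$ on $f$ (so it maps $f$ onto $g(e)$), maps $g(e)\setminus f$ bijectively onto $f\setminus g(e)$ in some way, and fixes all other points. Then $\pi\mapsto\tau\circ\pi$ is injective from $\{\pi|_e=g_0\}$ to $\{\pi|_e=g\}$.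

This map preserves $\mathcal N$. Suppose $\pi\in\mathcal N$, $\pi|_e=g_0$, but $\tau\pi(e')=f'$ with $(e',f')\in\mathcal F$. Since $e'\cap e=\emptyset$, the set $\pi(e')$ is disjoint from $\pi(e)=f$. If $\pi(e')$ met $g(e)\setminus f$, then $f'=\tau\pi(e')$ would meet $f$, contrary to $f\cap f'=\emptyset$. So $\pi(e')$ avoids $f\cup g(e)$, hence $\tau$ fixes it pointwise and $\pi(e')=f'$. This contradicts $\pi\in\mathcal N$.

Therefore $P(\pi|_e=g_0\mid\mathcal N)\le P(\pi|_e=g\mid\mathcal N)$ for each of the $(v)_k$ injections $g$. These events are disjoint, so $P(\pi|_e=g_0\mid\mathcal N)\le1/(v)_k$. Summing over the $k!$ bijections $g_0$ proves the claim.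

**Step 2: apply the lemma.** With $p=1/\binom vk$ the lemma gives the general criterion. For the first statement, double counting gives $m_i\le\lambda_i\binom vt/\binom kt$ and
$$\Delta_i\le\lambda_i\binom{v-1}{t-1}\Big/\binom{k-1}{t-1}=\frac kv\,\lambda_i\binom vt\Big/\binom kt .$$
So $\mathrm ek(\Delta_1m_2+\Delta_2m_1)\le2\mathrm e\frac{k^2}v\lambda_1\lambda_2\binom vt^2/\binom kt^2$, which is at most $\binom vk$ by hypothesis. $\blacksquare$

**Corollary 3 (several designs at once).** If $r-1<\binom{2t-2}{t-1}\big/\big(2\mathrm e(2t-1)\big)$, then for all $v>v_0(t)$ any $r$ $(t,2t-1,v)$ partial designs can be placed on the same vertex set pairwise edge-disjointly. (This allows $r\ge2$ only for $t\ge5$.)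

*Proof.* Place them one at a time. The union of the first $j\le r-1$ placed designs has every $t$-set in at most $j$ edges. Apply Theorem 2 with $\lambda_1=j$, $\lambda_2=1$. For $k=2t-1$ we have $\binom kt\,t!=(2t-1)!/(t-1)!$, so as $v\to\infty$ the bound in Theorem 2 tends to
$$\frac{(2t-1)!}{2\mathrm e(2t-1)^2((t-1)!)^2}=\frac{\binom{2t-2}{t-1}}{2\mathrm e(2t-1)}.$$
This exceeds $r-1\ge j$, so for large $v$ every placement succeeds. The limit is about $0.22$ for $t=3$, $0.53$ for $t=4$ and $1.43$ for $t=5$. It increases with $t$: the ratio of consecutive values is $2(2t-1)^2/(t(2t+1))$, which exceeds $1$ because $8t^2-8t+2>2t^2+t$ for $t\ge2$. $\blacksquare$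

With $r=2$ this already proves Theorem 1 for $t\ge5$. Now look at where it stops. With $\Delta_i$ and $m_i$ replaced by their bounds $d$ and $m$, the quantity $\mathrm e\,pM$ tends to $2\mathrm e(2t-1)/\binom{2t-2}{t-1}$. This is $5\mathrm e/3\approx4.53$ for $t=3$ and $7\mathrm e/10\approx1.90$ for $t=4$, while the lemma needs at most $1$. So for $t=3$ and $t=4$ we need a different method. The one below treats all $t\ge3$ together.

## 4. Repairing a random bijection by swaps

A random bijection has only about $cv$ bad edges among up to order $v^t$. Keep it, and repair each bad edge by swapping one of its vertices $x$ with another vertex $y$. There are $v$ candidates for $y$. Which are forbidden because the swap creates a new bad edge? For a bijection $\pi$, $x\in V_1$ and $w\in V_2$ let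
$$N_\pi(x)=\#\{e\in E_1:x\in e,\ \exists f\in E_2:\ \pi(e\setminus x)\subset f\},\qquad N'_\pi(w)=\#\{f\in E_2:w\in f,\ \exists e\in E_1:\ \pi^{-1}(f\setminus w)\subset e\}.$$
We shall see that at most $N_\pi(x)+N'_\pi(\pi(x))$ candidates are forbidden. No deterministic bound on these numbers is good enough: if $H_1=H_2$ and $\pi$ is the identity, then $N_\pi(x)$ is the full degree of $x$, for which our only bound $d$ has order $v^{t-1}$, far beyond $v$. For a random $\pi$ the number is typically at most about $\rho v$. But after the first swaps $\pi$ is no longer uniformly random. The remedy is to choose every swap partner at random, and to keep enough control of the process to bound high moments of $N$ and $N'$ at every moment.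

Two devices prepare the procedure.

**Representatives.** *Purpose: decide which vertex of a bad edge moves, without overloading any vertex.* There is $r:E_1\to V_1$ with $r(e)\in e$ and $|r^{-1}(z)|\le d/k+1$ for all $z$. Let $\Delta$ be the maximum degree of $H_1$ and take $\lceil\Delta/k\rceil$ copies of each vertex. If $\mathcal S\subset E_1$ has union $U$, then $k|\mathcal S|\le\Delta|U|$, so $|\mathcal S|\le\lceil\Delta/k\rceil|U|$. Hall's theorem matches $E_1$ into the copies. Finally $\lceil\Delta/k\rceil\le d/k+1$.

**Random times.** Each $x\in V_1$ gets a time $\theta(x)$, independent and uniform on $[0,1]$, and independent of everything else. Almost surely they are distinct.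

**The procedure.** Let $a:[0,1]\to(0,1)$ be a function, to be fixed in Section 5. Let $\pi_0$ be a uniformly random bijection, $B_0$ the set of its bad edges, $R=r(B_0)$, and $B_r(x)=\#\{e\in B_0:r(e)=x\}$. Process the vertices $x\in R$ in increasing order of $\theta(x)$. When $x$ is processed and $\pi$ is the current bijection, let $L$ be the set of $y\in V_1$ such that

* $y\notin R$, and $y$ was not used before as a partner;
* $y\notin e$ for all $e\in B_0$ with $r(e)=x$;
* $y\notin\mathrm{Forb}$, where $\mathrm{Forb}=\{y\ne x:\exists e'\in E_1,\ |e'\cap\{x,y\}|=1,\ \pi(e'\triangle\{x,y\})\in E_2\}$.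

If $|L|<a(\theta(x))v$, the procedure *fails* and stops. Otherwise choose $y=y(x)\in L$ uniformly at random and replace $\pi$ by $\pi\circ(x\,y)$.

*A toy run* (ignoring the threshold, which is meant for large $v$). Let $H_1=H_2$ have the edges $12345$ and $12678$, let $\pi_0$ be the identity, $r(12345)=3$, $r(12678)=6$. Both edges are bad and $R=\{3,6\}$. For $x=3$ the partner must avoid $12345$ and $R$, so $y\in\{7,8\}$. For $y=7$ the sets $e'\triangle\{3,7\}$ are $12457$ and $12368$; neither is an edge, so $7\notin\mathrm{Forb}$. Swap $3,7$. For $x=6$ we have $y\in\{4,5\}$. With $y=4$ the two new images are $\{1,2,7,6,5\}$ and $\{1,2,4,3,8\}$, neither an edge. The final bijection is a packing.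

**Lemma 4.** If there is no failure, the final bijection is a packing.

*Proof.* Consider a step $\pi'=\pi\circ(x\,y)$. If $|e'\cap\{x,y\}|\ne1$, then $\pi'(e')=\pi(e')$. If $|e'\cap\{x,y\}|=1$, then $\pi'(e')=\pi(e'\triangle\{x,y\})\notin E_2$, since $y\notin\mathrm{Forb}$. So no new bad edge is ever created. Every $e\in B_0$ with $r(e)=x$ contains $x$ but not $y$, so it falls under the second case and is not bad after the step. Every edge of $B_0$ is treated at the step of its representative, so no bad edge remains. $\square$

**Lemma 5.** When $x$ is processed,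
$$|L|\ge v-2|B_0|-kB_r(x)-N_\pi(x)-N'_\pi(\pi(x)). \tag{3}$$

*Proof.* The first condition on $y$ excludes at most $2|R|\le2|B_0|$ vertices and the second at most $kB_r(x)$. It remains to show $|\mathrm{Forb}|\le N_\pi(x)+N'_\pi(\pi(x))$. Let $y\in\mathrm{Forb}$ with witness $e'$.

If $x\in e'\not\ni y$, then $f=\pi(e'\setminus x)\cup\{\pi(y)\}\in E_2$, so $e'$ is counted in $N_\pi(x)$. Since $|e'\setminus x|=2t-2\ge t$, the edge $e'$ determines $f$, and then $y$.

If $y\in e'\not\ni x$, then $f=\pi(e'\setminus y)\cup\{\pi(x)\}\in E_2$, so $f$ is counted in $N'_\pi(\pi(x))$. It determines $e'$, which contains the $2t-2\ge t$ vertices of $\pi^{-1}(f\setminus\pi(x))$, and then $y$. $\square$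

**Who moves where.** A vertex of $R$ is never a partner, and a partner is used only once, so each vertex moves at most once. Let $\pi_s$ be the bijection after all steps with $\theta<s$, and $A_s$ the event that no failure occurs before time $s$. On $A_s$:

* $\pi_s(u)=\pi_0(y(u))$ if $u\in R$ was processed;
* $\pi_s(u)=\pi_0(x')$ if $u=y(x')$ for a processed $x'$;
* $\pi_s(u)=\pi_0(u)$ otherwise.

In particular an unprocessed $x\in R$ has $\pi_s(x)=\pi_0(x)$.

## 5. The budget $1-2c-2\rho J^{2t-2}\ge a$

How large should $N_{\pi_s}(x)$ be? For $\pi_0$, the number of choices of $e\ni x$, $f$ and an injection of $e\setminus x$ into $f$ is at most $dmk!$, and each occurs with probability $1/(v)_{2t-2}$. By (2) the expectation is at most about $\rho v$. At time $s$, write $\pi_s(u)=\pi_0(p)$. Either $p=u$, or $u$ was processed and $p$ is its partner, or $u$ was the partner of $p$. A given vertex lies in $R$ with probability at most about $c$. If it does, it is processed before time $s$ with a *prescribed* partner with probability at most $\int_0^s\frac{du}{a(u)v}$. Summing over $p$,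 each of the two new ways should contribute a factor $c\,h(s)$ with $h(s)=\int_0^sdu/a(u)$. So each of the $2t-2$ vertices of $e\setminus x$ should cost a factor $1+2ch(s)$, and we aim for $N_{\pi_s}(x)\lesssim\rho vJ(s)^{2t-2}$ with
$$h(\theta)=\int_0^\theta\frac{du}{a(u)},\qquad J(\theta)=1+2c\,h(\theta).$$
By (3), the procedure then survives if $1-2c-2\rho J^{2t-2}>a$. For $t=3$ put $a(\theta)=0.59-0.23\,\theta$; for $t\ge4$ put $a(\theta)=\frac12$, on $0\le\theta\le1$.

**Lemma 6.** $\min_{\theta\in[0,1]}\big(1-2c-2\rho J(\theta)^{2t-2}-a(\theta)\big)>0$.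

*Proof.* Let $t\ge4$. Then $h\le2$, $\rho\le\frac1{20}$, $c\le\frac1{140}$, and $J^{2t-2}\le e^{4c(2t-2)}\le e^{4\rho}\le e^{0.2}<1.23$, using $c(2t-2)<ck=\rho$. So the expression is at least $1-\frac1{70}-0.123-\frac12>0$.

Let $t=3$, so $\rho=\frac16$, $c=\frac1{30}$, $2t-2=4$. Since $a$ is decreasing, $h'=1/a$ is increasing, so $h$ and $J$ are convex, and $J^4$ is convex since $J\ge1$. Hence $1-\frac1{15}-\frac13J^4-a$ is concave ($a$ is linear), and it suffices to check the endpoints. At $\theta=0$: $J=1$ and $1-\frac1{15}-\frac13=0.6>0.59$. At $\theta=1$: $h(1)=\ln(59/36)/0.23$. As $e^{0.4942}\ge e^{0.5}(1-0.0058)>1.6391>59/36$, we get $h(1)<0.4942/0.23<2.1488$, so $J(1)=1+h(1)/15<1.14326$ and $J(1)^4<1.7084$. Finally $1-\frac1{15}-\frac{1.7084}3>0.3638>0.36=a(1)$. $\square$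

*Why a sloping $a$ for $t=3$.* No constant $a\in(0,1]$ works there. With constant $a$ we have $J(1)=1+\frac1{15a}$, so $J(1)^4\ge1+\frac4{15a}+\frac6{225a^2}$ and
$$1-\tfrac1{15}-\tfrac13J(1)^4-a\le0.6-\Big(a+\frac4{45a}\Big)-\frac2{225a^2}\le0.6-\frac4{\sqrt{45}}-\frac2{225}<0,$$
since $4/\sqrt{45}>0.596$ and $2/225>0.008$. For $t=2$ the budget is hopeless: there $2\rho=1$, so $1-2c-2\rho J^2<0$.

Fix $\varepsilon>0$, depending only on $t$, with
$$1-2c-2\rho J(\theta)^{2t-2}-(4+k)\varepsilon\ge a(\theta)\quad\text{for all }\theta\in[0,1]. \tag{4}$$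
In particular $\rho J(\theta)^{2t-2}+\varepsilon\le1$ on $[0,1]$ and $c+\varepsilon\le1$.

**Lemma 7.** If a failure occurs, then one of the following holds:

* (F1) $|B_0|>(c+\varepsilon)v$, or $B_r(x)>\varepsilon v$ for some $x$;
* (F2) for some $x$, with $s=\theta(x)$: $A_s$ holds and $N_{\pi_s}(x)>(\rho J(s)^{2t-2}+\varepsilon)v$;
* (F3) for some $x,w$, with $s=\theta(x)$: $A_s$ holds and $N'_{\pi_s}(w)>(\rho J(s)^{2t-2}+\varepsilon)v$.

*Proof.* Suppose the failure occurs when $x$ is processed, and let $s=\theta(x)$. Then $A_s$ holds and the current bijection is $\pi_s$. If none of (F1)–(F3) held, then (3), applied with $w=\pi_s(x)$, and (4) would give $|L|\ge v\big(1-2(c+\varepsilon)-k\varepsilon-2\rho J(s)^{2t-2}-2\varepsilon\big)\ge a(s)v$, so there would be no failure. $\square$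

These are $O(v^2)$ individual events. **It remains to show that each has probability $o(v^{-2})$, uniformly.** Then the failure probability is $o(1)$, and Theorem 1 follows from Lemma 4.

## 6. High moments of $N_{\pi_s}(x)$ via structures

We need probability $o(v^{-2})$, so we take a moment of order about $(\log v)^2$.

**Conventions.** $X\preceq Y$ means $X\le C(\log v)^CY$ with $C=C(t)$; "polylog" means $\preceq1$. All $o(1)$, $O(1)$, $\preceq$ are uniform in $H_1,H_2,s,x,w$ and in the sets considered. Put $q=\lceil(\log v)^2\rceil$ and $v_*=v-(\log v)^3$, so $v_*^{-j}=(1+o(1))v^{-j}$ for bounded $j$. A *partial injection* $V_1\to V_2$ is an injective map from a subset of $V_1$, regarded as a set of pairs, with domain $\mathrm{dom}$ and range $\mathrm{ran}$.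

**Definition (block, certificate).** A *block* is a bijection $g:e\to f$ with $e\in E_1$, $f\in E_2$. It is a *certificate for $z$* if $r(e)=z$.

Thus $z\in R$ if and only if some certificate for $z$ is contained in $\pi_0$. In the toy run, the identity map on $12345$ is a certificate for $3$.

**Definition (structure).** An *$N$-structure* $\sigma$ (for fixed $x$) consists of:

* $e\in E_1$ with $x\in e$, $e\setminus x=\{u_1,\dots,u_{2t-2}\}$ (fixed enumeration); $f\in E_2$; distinct $w_1,\dots,w_{2t-2}\in f$;
* types $\tau_i\in\{0,1,2\}$ and vertices $p_i\in V_1$, with $p_i=u_i$ if $\tau_i=0$ and $p_i\ne u_i$ otherwise;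
* for each $z\in Z_\sigma:=\{u_i:\tau_i=1\}\cup\{p_i:\tau_i=2\}$ a certificate $g_z$ for $z$.

An *$N'$-structure* (for fixed $w$) is the same, except that $f\ni w$, $f\setminus w=\{w_1,\dots,w_{2t-2}\}$ (fixed enumeration), $e\in E_1$ is arbitrary, and $u_1,\dots,u_{2t-2}$ are distinct elements of $e$. Put
$$\alpha_\sigma=\{(p_i,w_i)\}_i\cup\bigcup_zg_z\subset V_1\times V_2,\qquad \beta_\sigma=\{(u_i,p_i):\tau_i=1\}\cup\{(p_i,u_i):\tau_i=2\}\subset V_1\times V_1 .$$
We say that $\beta$ is *realized before $s$* if for each $(x',y')\in\beta$, $x'\in R$ was processed before time $s$ with partner $y'$. The structure $\sigma$ *occurs* (before $s$) if $\alpha_\sigma\subset\pi_0$ and $\beta_\sigma$ is realized before $s$.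

For example, let $t=3$ and $\tau=(1,0,0,0)$. Then $Z_\sigma=\{u_1\}$. The structure says that $\pi_0$ maps $p_1,u_2,u_3,u_4$ to $w_1,\dots,w_4$, that $\pi_0$ contains the certificate $g_{u_1}$ putting $u_1$ into $R$, and that $u_1$ was swapped with $p_1$.

**Every counted edge yields an occurring structure.** Suppose $A_s$ holds and $e$ is counted in $N_{\pi_s}(x)$, with $f\supset\pi_s(e\setminus x)$. Put $w_i=\pi_s(u_i)$, $p_i=\pi_0^{-1}(w_i)$, and $\tau_i=1,2,0$ according as $u_i$ was processed, was a partner, or is unmoved. By the description at the end of Section 4, in type 1 the vertex $p_i$ is the partner of $u_i$, and in type 2 the vertex $u_i$ was the partner of $p_i$. So every $z\in Z_\sigma$ lies in $R$. Pick $e_z\in B_0$ with $r(e_z)=z$ and $g_z=\pi_0|_{e_z}$. The resulting structure occurs and contains $e$. The same works for $f$ counted in $N'_{\pi_s}(w)$, with $u_i=\pi_s^{-1}(w_i)$. So on $A_s$ both numbers are at most the number of occurring structures.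

**Weights.** Call $(\alpha,\beta)$ *compatible* if $\alpha$ is a partial injection and the pairs of $\beta$ have pairwise distinct first coordinates. Put $W(\alpha,\beta)=(h(s)/v)^{|\beta|}/(v)_{|\alpha|}$ if $(\alpha,\beta)$ is compatible, and $W(\alpha,\beta)=0$ otherwise, with $0^0=1$.

**Lemma 8.** Condition on $\theta(x_0)=s$ for one vertex $x_0$. Then
$$P(\alpha\subset\pi_0,\ \beta\text{ realized before }s,\ A_s)\le W(\alpha,\beta). \tag{5}$$

*Proof.* If $(\alpha,\beta)$ is not compatible, the event is impossible. Otherwise fix $\pi_0$ and $\theta$, hence $R$ and the order of processing. At the step processing $x'$, given the history, the probability of not failing and choosing a prescribed partner is at most $1/(a(\theta(x'))v)$: the choice is uniform on a set of size at least $a(\theta(x'))v$. So, given $\pi_0,\theta$, the event has probability at most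
$$\mathbf 1[\alpha\subset\pi_0]\prod_{(x',y')\in\beta}\frac{\mathbf 1[\theta(x')<s]}{a(\theta(x'))v}.$$
The $x'$ are distinct, and a factor with $x'=x_0$ is $0$. Averaging over the independent times, each other factor becomes $\int_0^s\frac{du}{a(u)v}=h(s)/v$, so the product averages to at most $(h(s)/v)^{|\beta|}$. Finally $P(\alpha\subset\pi_0)=(v-|\alpha|)!/v!=1/(v)_{|\alpha|}$, independently of $\theta$. $\square$

**The $q$-th moment.** Conditionally on $\theta(x_0)=s$, expanding the $q$-th power of the number of occurring structures and using (5),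
$$E[N_{\pi_s}(x)^q\mathbf 1_{A_s}]\le\sum_{\sigma_1,\dots,\sigma_q}W\Big(\bigcup\alpha_{\sigma_i},\bigcup\beta_{\sigma_i}\Big). \tag{6}$$
All unions have size at most $C(t)(\log v)^2<(\log v)^3$ for large $v$. So adding the pairs of one more structure multiplies $(v)_{|\alpha|}$ by factors that are at least $v_*$, and
$$W(\alpha\cup\alpha_\sigma,\beta\cup\beta_\sigma)\le W(\alpha,\beta)\,w(\sigma|\alpha,\beta),\qquad w(\sigma|\alpha,\beta):=v_*^{-|\alpha_\sigma\setminus\alpha|}\,(h(s)/v)^{|\beta_\sigma\setminus\beta|}$$
when the union is compatible; otherwise put $w(\sigma|\alpha,\beta)=0$. A tuple with an incompatible partial union contributes $0$ to (6). So, summing over $\sigma_q$ first, then $\sigma_{q-1}$, and so on, down to $\alpha=\beta=\emptyset$ with $W=1$, it suffices to bound the sum over one structure given the earlier ones.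

**Proposition 9.** Fix a constant $C=C(t)$. For every compatible $(\alpha,\beta)$ with $|\alpha|,|\beta|\le C(\log v)^2$, the sum $\sum_\sigma w(\sigma|\alpha,\beta)$ over all $N$-structures, and likewise over all $N'$-structures, is at most $(\rho J(s)^{2t-2}+o(1))v$.

**Proposition 9 handles (F2) and (F3).** Write $K=\rho J(s)^{2t-2}$. For large $v$ the sums are at most $(K+\varepsilon/2)v$, so (6) gives $E[N_{\pi_s}(x)^q\mathbf 1_{A_s}]\le((K+\varepsilon/2)v)^q$. By Markov's inequality and $K+\varepsilon\le1$,
$$P\big(A_s,\ N_{\pi_s}(x)>(K+\varepsilon)v\big)\le\Big(1-\frac{\varepsilon/2}{K+\varepsilon}\Big)^q\le(1-\varepsilon/2)^q\le e^{-(\varepsilon/2)(\log v)^2}=o(v^{-2}),$$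
uniformly in $s$, conditionally on $\theta(x)=s$ (take $x_0=x$). The same holds for $N'_{\pi_s}(w)$, again with $x_0=x$.

## 7. Summing over certificates

Being a certificate should cost a factor $c$, even when part of $\pi_0$ is already prescribed. This section makes that precise, and handles (F1) on the way.

One observation is used throughout. If $\hat\alpha\cup g$ is a partial injection, where $g:e\to f$ is a block, then $g=\hat\alpha$ on $e\cap\mathrm{dom}\,\hat\alpha$, and similarly $g^{-1}=\hat\alpha^{-1}$ on $f\cap\mathrm{ran}\,\hat\alpha$. So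
$$|e\cap\mathrm{dom}\,\hat\alpha|=|f\cap\mathrm{ran}\,\hat\alpha|=|g\cap\hat\alpha|. \tag{7}$$

**Lemma 10.** Let $\hat\alpha$ be a partial injection of polylog size, $z\in V_1$, and let $\mathcal C$ be the set of certificates $g:e\to f$ for $z$ such that $\hat\alpha\cup g$ is a partial injection and $g\not\subset\hat\alpha$. Then:

(i) $\sum_{g\in\mathcal C}v_*^{-|g\setminus\hat\alpha|}\le c+o(1)$;

(ii) if $H'\subset V_2\setminus\mathrm{ran}\,\hat\alpha$ has polylog size, then $\sum_{g\in\mathcal C,\,f\cap H'\ne\emptyset}v_*^{-|g\setminus\hat\alpha|}\preceq1/v$;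

(iii) the number of certificates for $z$ contained in $\hat\alpha$ is $\preceq1$.

*Proof.* (iii) Such a certificate is $g=\hat\alpha|_e$ with $e\subset\mathrm{dom}\,\hat\alpha$, and $e$ is determined by $t$ of its vertices, chosen from a set of polylog size.

(i), (ii). Let $i=|g\cap\hat\alpha|\le k-1$ and use (7). The weight is $v_*^{-(k-i)}$, and there are at most $k!$ maps $g$ for each $(e,f)$. The vertices of $e$ in $\mathrm{dom}\,\hat\alpha$ and of $f$ in $\mathrm{ran}\,\hat\alpha$ are chosen in $\preceq1$ ways.

*Case $z\notin\mathrm{dom}\,\hat\alpha$.* Then $e$ contains $z$ and $i$ vertices of $\mathrm{dom}\,\hat\alpha$, so there are $\preceq v^{(t-1-i)^+}$ choices of $e$ and $\preceq v^{(t-i)^+}$ of $f$. With the weight, the exponent of $v$ is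
$$(t-1-i)+(t-i)-(2t-1-i)=-i\quad(i\le t-1),\qquad -(2t-1-i)\le-1\quad(i\ge t).$$
So $i\ge1$ contributes $\preceq1/v$. For $i=0$ there are at most $\frac dk+1$ choices of $e$ (this is where $r$ matters), and the total is at most
$$\Big(\frac dk+1\Big)m\,k!\,v_*^{-k}=(1+o(1))\frac{d^2(k-1)!}{k\,v^{k-1}}+o(1)\le c+o(1)$$
by (2), as $k-1=2t-2$; the term from the $+1$ is $O(v^{t-k})=O(v^{-(t-1)})$. For (ii), $f$ also contains a vertex of $H'$, which lies outside $\mathrm{ran}\,\hat\alpha$, so the number of $f$ drops to $\preceq v^{(t-i-1)^+}$. The exponent becomes $-1-i$ for $i\le t-1$ and is at most $-1$ for $i\ge t$.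

*Case $z\in\mathrm{dom}\,\hat\alpha$.* Now $i\ge1$, $g(z)=\hat\alpha(z)$, and there are $\preceq v^{(t-i)^+}$ choices for each of $e,f$. The exponent is $2(t-i)-(2t-1-i)=1-i$ for $i\le t$ and $-(2t-1-i)\le-1$ for $i\ge t$. So $i\ge2$ contributes $\preceq1/v$, both for (i) and for (ii). For $i=1$ in (i): $e$ has representative $z$, $f$ contains $\hat\alpha(z)$, and the total is at most $(\frac dk+1)\,d\,(k-1)!\,v_*^{-(k-1)}\le c+o(1)$ by (2). For $i=1$ in (ii): $e\ni z$, while $f$ contains $\hat\alpha(z)$ and a vertex of $H'$, so the exponent is $(t-1)+(t-2)-(2t-2)=-1$. $\square$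

**Lemma 11.** Let $\hat\alpha_0$ be a partial injection of polylog size and $Z=\{z_1,\dots,z_l\}\subset V_1$ a set of $l\le2t-2$ distinct vertices. Let
$$T(\hat\alpha_0,Z)=\sum v_*^{-|\bigcup_jg_j\setminus\hat\alpha_0|}$$
over all $(g_1,\dots,g_l)$, $g_j:e_j\to f_j$ a certificate for $z_j$, with $\hat\alpha_0\cup\bigcup g_j$ a partial injection. Then $T\preceq1$. If no certificate for a vertex of $Z$ is contained in $\hat\alpha_0$ (call this *clean*), then $T\le c^l+o(1)$.

*Proof.* Let $\hat\alpha_j=\hat\alpha_{j-1}\cup g_j$. The weight is $\prod_jv_*^{-|g_j\setminus\hat\alpha_{j-1}|}$, and we sum successively over $g_l,g_{l-1},\dots,g_1$. By Lemma 10(i) (for $g_j\not\subset\hat\alpha_{j-1}$) and Lemma 10(iii) (for $g_j\subset\hat\alpha_{j-1}$, weight $1$), every step contributes a factor $\preceq1$. So $T\preceq1$.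

Assume clean. First take the tuples such that no $\hat\alpha_j$ contains a certificate for some $z_{j'}$ with $j'>j$. For them $g_j\not\subset\hat\alpha_{j-1}$ for all $j$, and by Lemma 10(i) they contribute at most $(c+o(1))^l$.

For any other tuple let $j$ be the first index such that $\hat\alpha_j$ contains a certificate $g':e'\to f'$ of some $z_{j'}$, $j'>j$. By cleanness $j\ge1$, and $\hat\alpha_{j-1}$ contains no certificate of $z_j$ or $z_{j'}$. In particular $g_j\not\subset\hat\alpha_{j-1}$. *We show that $f_j$ must hit a small set.* As $r(e')\ne r(e_j)$, we have $e'\ne e_j$. Since $\hat\alpha_j$ is injective and maps $e'$ to $f'$ and $e_j$ to $f_j$, also $f'\ne f_j$, so $|f'\cap f_j|\le t-1$. As $f'\subset\mathrm{ran}\,\hat\alpha_{j-1}\cup f_j$, we get $|f'\cap\mathrm{ran}\,\hat\alpha_{j-1}|\ge(2t-1)-(t-1)=t$. Moreover $f'\not\subset\mathrm{ran}\,\hat\alpha_{j-1}$, since otherwise injectivity of $\hat\alpha_j$ would give $g'\subset\hat\alpha_{j-1}$. So $f_j$ meets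
$$H'=\bigcup\{f'\in E_2:|f'\cap\mathrm{ran}\,\hat\alpha_{j-1}|\ge t\}\setminus\mathrm{ran}\,\hat\alpha_{j-1},$$
which depends only on $\hat\alpha_{j-1}$ and has polylog size, because each $t$-subset of $\mathrm{ran}\,\hat\alpha_{j-1}$ lies in at most one $f'$. By Lemma 10(ii), step $j$ contributes $\preceq1/v$, and the other steps $\preceq1$. Summing over $j\le l$, these tuples contribute $o(1)$. $\square$

**Lemma 12.** $P(|B_0|>(c+\varepsilon)v)=o(v^{-2})$, and $P(B_r(x)>\varepsilon v)=o(v^{-2})$ uniformly in $x$.

*Proof.* We use the moment method of Section 6 with blocks in place of structures, $\beta=\emptyset$, and no event $A_s$. The number of blocks contained in $\pi_0$ is $|B_0|$. Given a partial injection $\alpha$ of size at most $C(\log v)^2$, we sum $v_*^{-|g\setminus\alpha|}$ over blocks $g:e\to f$ with $\alpha\cup g$ a partial injection. Let $i=|g\cap\alpha|$. By (7) the blocks with given $i$ contribute $\preceq v^{2(t-i)^+-(k-i)}$. The exponent is $1-i$ for $i\le t$ and $-(k-i)$ for $i\ge t$, so for each $i\ge1$ this is $\preceq1$. For $i=0$ the contribution is at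 most $m^2k!\,v_*^{-k}\le(1+o(1))cv$. Hence $E|B_0|^q\le((c+o(1))v)^q$, and Markov's inequality gives $P(|B_0|>(c+\varepsilon)v)\le\big(\frac{c+\varepsilon/2}{c+\varepsilon}\big)^q=o(v^{-2})$.

The number $B_r(x)$ counts the certificates for $x$ contained in $\pi_0$. The conditional sums over certificates are $\preceq1$ by Lemma 10(i),(iii). So $E[B_r(x)^q]\le M^q$ with $M\preceq1$, and $P(B_r(x)>2M)\le2^{-q}=o(v^{-2})$. For large $v$ we have $2M<\varepsilon v$. $\square$

This disposes of (F1). Only Proposition 9 remains.

## 8. Proof of Proposition 9: one more structure, given $(\alpha,\beta)$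

Write $h=h(s)$, $J=J(s)$; note $h\le h(1)=O(1)$. Let
$$D=\mathrm{dom}\,\alpha\cup\{\text{all vertices occurring in }\beta\}\subset V_1,\qquad D'=\mathrm{ran}\,\alpha\subset V_2,$$
both of polylog size.

**Separating the certificates.** A *skeleton* is a structure without its certificates: $(e,f,(u_i),(w_i),\tau,p)$. Put $\alpha_0=\{(p_i,w_i)\}$ and let $l$ be the number of $i$ with $\tau_i\ne0$. The skeleton weight is $w=v_*^{-|\alpha_0\setminus\alpha|}(h/v)^{|\beta_\sigma\setminus\beta|}$, and $0$ if $(\alpha\cup\alpha_0,\beta\cup\beta_\sigma)$ is incompatible. Since $|\alpha_\sigma\setminus\alpha|=|\alpha_0\setminus\alpha|+|\bigcup g_z\setminus(\alpha\cup\alpha_0)|$,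
$$\sum_\sigma w(\sigma|\alpha,\beta)=\sum_{\text{skeletons}}w\cdot T(\alpha\cup\alpha_0,Z_\sigma). \tag{8}$$
Only compatible skeletons matter from now on. In these the $p_i$ are distinct, since the $w_i$ are.

**Coupled indices.** *Purpose: find out when two indices share a pair of $\beta_\sigma$.* This happens when two vertices of $e$ were swapped with each other. Call $(i,j)$ *coupled* if $\tau_i=1$, $\tau_j=2$, $u_i=p_j$, $p_i=u_j$. Two indices of type 1 give pairs of $\beta_\sigma$ with different first coordinates $u_i$, and two indices of type 2 give pairs with different second coordinates $u_i$. So two indices $i\ne j$ give the same pair of $\beta_\sigma$ only if they are coupled, in some order. In a compatible skeleton the pairs of $\beta_\sigma$ have distinct first coordinates, and $Z_\sigma$ is the set of these first coordinates. Hence without coupled indices $|\beta_\sigma|=|Z_\sigma|=l$. Each index is in at most one coupled pair, because the other index is determined by $u_j=p_i$, respectively $u_i=p_j$.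

**Step 1: sum over $p$.** *Purpose: show that each index costs a factor about $1/v$, unless both its ends are already prescribed.* For fixed $(e,f,(u_i),(w_i),\tau)$ we claim
$$\sum_pw\preceq v^{-(2t-2)+n},\qquad n=\#\{i:u_i\in D,\ w_i\in D'\}. \tag{9}$$
If no $u_i$ lies in $D$, then we also claim that the sum over skeletons without coupled pairs is at most $(1+o(1))v^{-(2t-2)}h^l$, and that the sum over skeletons with a coupled pair is $\preceq v^{-(2t-1)}$.

An $\alpha_0$-pair $(p,w)$ has weight $1$ if it is in $\alpha$ (then $p\in D$, $w\in D'$) and $v_*^{-1}$ otherwise (then compatibility requires $p\notin\mathrm{dom}\,\alpha$, $w\notin D'$). A $\beta_\sigma$-pair has weight $1$ if it is in $\beta$ and $h/v$ otherwise. The set of coupled pairs is one of boundedly many patterns. For a fixed pattern the weight is a product over uncoupled indices and coupled pairs, so the sum over $p$ is at most the product of the following bounds.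

*Uncoupled index $i$; sum over $p_i$.*

* $u_i\notin D$: the $\beta_\sigma$-pair (if any) contains $u_i$, so it is not in $\beta$. Type 0 gives at most $v_*^{-1}$: here $p_i=u_i\notin\mathrm{dom}\,\alpha$, so the pair is not in $\alpha$. Types 1, 2 give at most $\frac hv\sum_p(\text{weight of }(p,w_i))\le\frac hv\cdot\frac v{v_*}=\frac h{v_*}$. Indeed, if $w_i\notin D'$ each of the at most $v$ vertices $p$ has weight at most $v_*^{-1}$, and if $w_i\in D'$ only $p=\alpha^{-1}(w_i)$ is possible.
* $u_i\in D$, $w_i\notin D'$: the $\alpha_0$-pair has weight $v_*^{-1}$, and the $\beta_\sigma$-weights sum to at most $h+|\beta|$ over $p$. So the sum is at most $v_*^{-1}(1+h+|\beta|)\preceq1/v$.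
* $u_i\in D$, $w_i\in D'$: $p_i=\alpha^{-1}(w_i)$ is determined, and the weight is $\preceq1$.

*Coupled pair $(i,j)$.* Here $p_i=u_j$ and $p_j=u_i$ are determined. The weight is the product of the weights of $(u_j,w_i)$ and $(u_i,w_j)$ and of the single $\beta_\sigma$-pair $(u_i,u_j)$.

* $u_i,u_j\notin D$: no pair is in $\alpha$ or $\beta$, so it is $\preceq v^{-3}$.
* Exactly one of them in $D$: the $\alpha_0$-pair of the vertex outside $D$ has weight at most $v_*^{-1}$ and the $\beta_\sigma$-pair has weight $h/v$, so it is $\preceq v^{-2}$.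
* Both in $D$: at most $|\{w_i,w_j\}\cap D'|$ of the two $\alpha_0$-pairs have weight $1$, so it is $\preceq v^{-2+|\{w_i,w_j\}\cap D'|}$. Here $|\{w_i,w_j\}\cap D'|$ is exactly the contribution of $i,j$ to $n$.

Multiplying gives (9). If no $u_i\in D$ and nothing is coupled, the product is at most $v_*^{-(2t-2)}h^l=(1+o(1))v^{-(2t-2)}h^l$. If no $u_i\in D$ and some pair is coupled, that pair gives $v^{-3}$ instead of $v^{-2}$, and we get $\preceq v^{-(2t-1)}$.

**Step 2: skeletons meeting $D$ or $D'$.** *Purpose: show that these are negligible, because every forced vertex of an edge reduces the number of edges.* For $N$-structures let $P=|(e\setminus x)\cap D|$, $Q=|f\cap D'|$. There are $\preceq v^{(t-1-P)^+}$ choices of $e$, $\preceq v^{(t-Q)^+}$ of $f$, boundedly many choices of $(w_i),\tau$, and $n\le\min(P,Q)$. Using $(t-1-P)^+=t-1-\min(P,t-1)$ and $(t-Q)^+=t-\min(Q,t)$, together with $T\preceq1$ and (9), the contribution of given $(P,Q)$ is $\preceq v^E$ with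
$$E=1+\min(P,Q)-\min(P,t-1)-\min(Q,t).$$
For $(P,Q)\ne(0,0)$ we have $E\le0$:

* $P\le t-1$, $Q\le t$: $\min(P,Q)+1\le P+Q$, because $\max(P,Q)\ge1$.
* $P\le t-1$, $Q>t$: $\min(P,Q)+1=P+1\le P+t$.
* $P\ge t$, $Q\le t$: $\min(P,Q)+1=Q+1\le Q+t-1$.
* $P\ge t$, $Q>t$: $\min(P,Q)+1\le P+1\le2t-1=(t-1)+t$, as $P\le2t-2$.

For $N'$-structures let $P=|e\cap D|$, $Q=|(f\setminus w)\cap D'|$. There are $\preceq v^{(t-P)^+}$ choices of $e$ and $\preceq v^{(t-1-Q)^+}$ of $f$, and the same computation applies with the roles of $P$ and $Q$ exchanged. So all skeletons with $(P,Q)\ne(0,0)$ contribute $\preceq1$ to (8).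

**Step 3: the main case $P=Q=0$.** *Purpose: extract $\rho vJ^{2t-2}$, and show that the rest is polylog.* Now $u_i\notin D$ and $w_i\notin D'$ for all $i$, and $f\cap D'=\emptyset$ for $N$-structures. Hence no pair $(p_i,w_i)$ is in $\alpha$, and $p_i\notin\mathrm{dom}\,\alpha$. For $N$-structures there are at most $d$ choices of $e$, $m$ of $f$ and $k!$ of $(w_i)$; for $N'$-structures $d$ of $f$, $m$ of $e$ and $k!$ of $(u_i)$. So in both cases there are at most $d\,m\,k!$ choices of $(e,f,(u_i),(w_i))$, and by (2)
$$d\,m\,k!\,v^{-(2t-2)}=v\,d^2(2t-2)!\,v^{-(2t-2)}\le\rho v. \tag{10}$$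

*Coupled skeletons* contribute $\preceq v\cdot v^{-1}=1$, by Step 1 and $T\preceq1$.

*Uncoupled skeletons with $\alpha\cup\alpha_0,Z_\sigma$ clean* have $|Z_\sigma|=l$. By (10), Step 1 and Lemma 11, and since $\binom{2t-2}l2^l$ type vectors have $l$ nonzero entries, they contribute at most
$$(1+o(1))\rho v\sum_\tau h^l(c^l+o(1))=\rho v(1+2ch)^{2t-2}+o(v)=(\rho J^{2t-2}+o(1))v.$$

*Uncoupled unclean skeletons contribute $\preceq1$.* Suppose $\alpha\cup\alpha_0$ contains a certificate $g':e'\to f'$ for some $z\in Z_\sigma$. Then $g'\not\subset\alpha$: otherwise $z\in\mathrm{dom}\,\alpha$, while $z$ is some $u_i\notin D$ or some $p_i\notin\mathrm{dom}\,\alpha$. So $g'$ uses some pair $(p_i,w_i)$, whence $w_i\in f'$, and $f'\subset D'\cup\{w_1,\dots,w_{2t-2}\}$. There are three possibilities.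

* *$f'\ne f$.* As $f'\setminus D'\subset f\cap f'$ has at most $t-1$ elements, $|f'\cap D'|\ge t$. So $w_i$ lies in $H'=\bigcup\{f'\in E_2:|f'\cap D'|\ge t\}\setminus D'$, a set of polylog size. For $N$-structures, $f$ meets $H'$, leaving $\preceq v^{t-1}$ choices of $f$, and at most $v^{t-1}$ of $e\ni x$. For $N'$-structures, $f$ contains $w$ and $w_i\in H'$, $w_i\ne w$, leaving $\preceq v^{t-2}$ choices of $f$ and at most $v^t$ of $e$. By (9) with $n=0$ and $T\preceq1$, the contribution is $\preceq v^{2t-2}v^{-(2t-2)}=1$.
* *$f'=f$, $N$-structures.* As $f\cap D'=\emptyset$, we get $f\subset\{w_1,\dots,w_{2t-2}\}$, impossible since $|f|=2t-1$.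
* *$f'=f$, $N'$-structures.* Then $w\in D'$ and $e'=\{\alpha^{-1}(w),p_1,\dots,p_{2t-2}\}\in E_1$; also $l\ge1$ because $Z_\sigma\ne\emptyset$. There are $\preceq v^{2t-1}$ choices of $(e,f,(u_i),(w_i),\tau)$. Given these, $e'$ contains the $1+(2t-2-l)$ distinct known vertices $\alpha^{-1}(w)$ and $p_i=u_i$ ($\tau_i=0$), so there are at most $v^{(l-t+1)^+}$ choices of $e'$ and, given $e'$, boundedly many of $p$. Each such skeleton has weight $\preceq v^{-(2t-2)-l}$: no $\alpha_0$-pair is in $\alpha$, and the $l$ distinct $\beta_\sigma$-pairs each contain some $u_i\notin D$, so none is in $\beta$. With $T\preceq1$ the total is $\preceq v^{1+(l-t+1)^+-l}\preceq1$, because $(l-t+1)^+-l=-\min(l,t-1)\le-1$.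

Adding the contributions of Steps 2 and 3 to (8) proves Proposition 9. $\square$

**End of the proof of Theorem 1.** By Section 6 and Proposition 9, each individual event in (F2) and (F3) has probability $o(v^{-2})$, uniformly; by Lemma 12 so has each event in (F1). There are $O(v^2)$ of them, so by Lemma 7 the procedure fails with probability $o(1)$, uniformly in $H_1,H_2$. For $v$ large it succeeds with positive probability, and by Lemma 4 its final bijection is then a packing. $\blacksquare$

## 9. The number of packings is $e^{-\Theta(v)}v!$ in the worst case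

The opening heuristic suggested a proportion $e^{-cv}$ of good bijections. The procedure gives a lower bound of this kind, and no better order holds in general.

**Theorem 13 (number of packings).** Let $t\ge3$. For all large $v$ and all $(t,2t-1,v)$ partial designs $H_1,H_2$, at least $e^{-2v}v!$ of the $v!$ bijections pack them. The order of the exponent is optimal: there is $\gamma=\gamma(t)>0$ such that for all large $v$ some two $(t,2t-1,v)$ partial designs are packed by at most $e^{-\gamma v}v!$ bijections.

*Proof.*

**Step 1: many successful runs.** Let $a_*=\min a\ge0.36$. For large $v$ the procedure succeeds with probability at least $3/4$. If a proportion $\eta$ of the bijections $\pi_0$ have conditional success probability at least $\frac12$, then $\frac34\le\eta+\frac12(1-\eta)$, so $\eta\ge\frac12$. For each of these at least $v!/2$ bijections fix $\theta$ with $P(\text{success}\mid\pi_0,\theta)\ge\frac12$. With $b=|R(\pi_0)|$, each fixed choice function $y:R\to V_1$ is realized successfully with probability at most $(a_*v)^{-b}$, so there are at least $\frac12(a_*v)^b$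 successful functions $y$. Some value $b\in\{0,\dots,v\}$ occurs for at least $\frac{v!}{2(v+1)}$ of these $\pi_0$; restrict to them.

**Step 2: different runs with the same result are limited in number.** The final bijection is $\pi_0\circ\tau$, with $\tau$ an involution having exactly $b$ transpositions, each containing exactly one element of $R(\pi_0)$. Thus the final bijection and $\tau$ determine $\pi_0$, then $R(\pi_0)$, then $y$. There are at most $v^{2b}/(2^bb!)$ such $\tau$. Hence the number $G$ of packing bijections satisfies
$$\frac G{v!}\ge\frac{(a_*v)^b\,2^b\,b!}{4(v+1)v^{2b}}\ge\frac1{4(v+1)}\Big(\frac{2a_*b}{\mathrm ev}\Big)^b\ge\frac{\mathrm e^{-v/(2a_*)}}{4(v+1)}\ge\mathrm e^{-2v}$$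
for large $v$. The second inequality uses $b!\ge(b/\mathrm e)^b$. The third uses that $b\ln(\kappa b/v)$, as a function of $b$, is smallest at $b=v/(\mathrm e\kappa)$, with value $-v/(\mathrm e\kappa)$, for $\kappa=2a_*/\mathrm e$. The last uses $1/(2a_*)<1.4$.

**Step 3: designs with many expected bad edges.** We turn to the upper bound. A chosen $k$-set shares at least $t$ vertices with at most $\binom kt\binom{v-t}{k-t}$ $k$-sets. So a greedy choice gives a partial design with at least $\binom vk/\big(\binom kt\binom{v-t}{k-t}\big)=\binom vt/\binom kt^2=\Omega(v^t)$ edges. Let $H_1,H_2$ be copies of it, and $\pi$ a uniform random bijection. Let $X$ be the number of bad edges and $Y$ the number of pairs of distinct intersecting bad edges. Then $EX=|E_1||E_2|/\binom vk\ge c_1v$ for some $c_1>0$. Also $EY\le C_1v$: for intersections of size $i$, $1\le i\le t-1$, there are $O(v^{2t-i})$ pairs in each design, and a given pair goes to a given pair with probability $O(v^{-(2k-i)})$, as the union has $2k-i$ vertices. This gives $O(v^{4t-2i-2k+i})=O(v^{2-i})$.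

**Step 4: many disjoint bad edges on average.** Let $F(\pi)$ be the maximum number of pairwise disjoint bad edges. Keep each bad edge independently with probability $\eta$ and delete one edge of each surviving intersecting pair. This gives $EF\ge\eta EX-\eta^2EY\ge c_2v$ with $c_2>0$, for a suitable constant $\eta\in(0,1)$.

**Step 5: concentration.** We use Azuma's inequality: a martingale with differences at most $c_j$ in absolute value satisfies $P(M_n-M_0\le-\lambda)\le\exp(-\lambda^2/(2\sum c_j^2))$. Replacing $\pi$ by $(a\,b)\circ\pi$ changes the images of two vertices only. A family of disjoint bad edges loses at most two members by this, so $F$ changes by at most $2$. Expose $\pi$ vertex by vertex. The map $\pi\mapsto(a\,b)\circ\pi$ matches the continuations with next value $a$ to those with next value $b$, so the conditional expectations of $F$ after these two values differ by at most $2$, and the martingale differences are at most $2$. Hence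
$$P(\pi\text{ packs }H_1,H_2)=P(F=0)\le\exp\Big(-\frac{(c_2v)^2}{8v}\Big)=e^{-\gamma v},\qquad\gamma=\frac{c_2^2}8.\qquad\blacksquare$$
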